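
\theoremstyle{plain}
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}{Proposition}[section]
\newtheorem{lemma}[proposition]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[proposition]{Remark}

\title{Algebraic models of tori without algebraic homology\\ in intermediate dimensions}


\begin{abstract}
For every $n\ge 2$ we construct a nonsingular real algebraic set $X$, diffeomorphic to the torus $\mathbb R^n/\mathbb Z^n$, such that every irreducible algebraic subset of $X$ of dimension $k$ with $0<k<n$ is homologous to zero mod $2$. We also show that every subgroup of $H_1(\mathbb R^n/\mathbb Z^n,\mathbb Z/2)$ is the group of algebraic $1$-dimensional classes for a suitable algebraic model. The models are real loci of real abelian varieties. The main point is a parity count: in these varieties the mod $2$ class of a real subvariety is determined by the integral homology class of its complexification.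
\end{abstract}

\section{The question and the answer}

A \emph{real algebraic set} is the set of common zeros in some $\mathbb R^N$ of a family of real polynomials. Let $X$ be a compact nonsingular real algebraic set. An irreducible algebraic subset $Z\subset X$ of dimension $k$ carries a fundamental class mod $2$ (recalled in Section~\ref{sec:transfer}), and hence represents a class $[Z]\in H_k(X,\mathbb Z/2)$. Let
\[
H_k^{\mathrm{alg}}(X,\mathbb Z/2)\subset H_k(X,\mathbb Z/2)
\]
be the subgroup generated by all these classes. Every compact smooth manifold is diffeomorphic to a nonsingular real algebraic set, called an \emph{algebraic model} of it. The group $H_k^{\mathrm{alg}}$ is not an invariant of the manifold: it records how much of the topology is visible to the polynomial equations of the chosen model. So one asks how small it can be made by a good choice of the model.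

Some classes are always algebraic. If $X$ is connected of dimension $n$, then a point generates $H_0(X,\mathbb Z/2)$. Also $X$, being connected and nonsingular, is irreducible and generates $H_n(X,\mathbb Z/2)$. Sometimes the topology forces more. If $X$ is any algebraic model of $\mathbb P^n(\mathbb R)$ with $n$ even, it is known that $w_1(X)\ne0$, and hence $H_k^{\mathrm{alg}}(X,\mathbb Z/2)=H_k(X,\mathbb Z/2)\cong\mathbb Z/2$ for $0\le k\le n$.

For the torus $\mathbb R^n/\mathbb Z^n$ the most obvious model, the product of $n$ unit circles in $\mathbb R^{2n}$, has only algebraic classes: products of circles and points form a basis of the homology. But the torus is parallelizable, all its Stiefel--Whitney classes vanish, and the reason that applies to projective spaces is absent. One may therefore guess that some other model carries as few algebraic classes as possible. The following question comes from \cite{curves}: \emph{for $n>1$ odd, is there an algebraic model $X$ of $\mathbb R^n/\mathbb Z^n$ with $H_1^{\mathrm{alg}}(X,\mathbb Z/2)=0$?} The answer is yes, for every $n\ge2$, and in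 all intermediate dimensions at once.

\begin{theorem}\label{thm:A}
Let $n\ge2$. There is an algebraic model $X$ of $\mathbb R^n/\mathbb Z^n$ with $H_k^{\mathrm{alg}}(X,\mathbb Z/2)=0$ for all $k$ with $0<k<n$. In particular $H_1^{\mathrm{alg}}(X,\mathbb Z/2)=0$.
\end{theorem}

By the remarks above, the range $0<k<n$ is the largest possible, and for $n=1$ one always has $H_1^{\mathrm{alg}}(X,\mathbb Z/2)=H_1(X,\mathbb Z/2)\neq0$. In dimension one every subgroup can be prescribed.

\begin{theorem}\label{thm:B}
Let $n\ge2$. For every subgroup $V\subset H_1(\mathbb R^n/\mathbb Z^n,\mathbb Z/2)$ there are an algebraic model $X$ and a diffeomorphism $\varphi:X\to\mathbb R^n/\mathbb Z^n$ with $\varphi_*H_1^{\mathrm{alg}}(X,\mathbb Z/2)=V$.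
\end{theorem}

\paragraph{Strategy.} Our $X$ is the real locus of a projective complex torus $A=\mathbb C^n/\Lambda$ with a real structure. If $Z\subset X$ is an irreducible algebraic subset of dimension $d$, its complexification is a subvariety of $A$ and has an integral homology class $c$. For Theorem~\ref{thm:A} we control $[Z]$ in three steps.
\begin{enumerate}
\item The class $[Z]$ mod $2$ is a function of $c$ (Proposition~\ref{prop:transfer}). The reason is that nonreal points come in conjugate pairs.
\item For very general $A$ in our family the class $c$ lies on a single line in $H_{2d}(A,\mathbb R)$ (Proposition~\ref{prop:hodge}(i)).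
\item If $0<d<n$ and the real structure is chosen suitably, the integral points of that line all have even pairing with the cohomology classes that compute $[Z]$ (Section~\ref{sec:A}).
\end{enumerate}
For Theorem~\ref{thm:B} we use a smaller family, in which there are more classes $c$ but the coordinates can be treated separately. Section~\ref{sec:family} constructs the tori. Section~\ref{sec:dim2} states the first step and carries out the other two by hand for $n=2$.

\section{A family of real abelian varieties}\label{sec:family}

Let $\varepsilon_1,\dots,\varepsilon_n$ be the standard basis of $\mathbb R^n$. Let $D=(D_{ij})$ be an integer $n\times n$ matrix \emph{with odd determinant} and with columns $d_1,\dots,d_n$, and let $M$ be a real symmetric positive definite matrix. Put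
\[
g_i=\varepsilon_i,\qquad \tau_j=\tfrac12d_j+\sqrt{-1}\,M\varepsilon_j,\qquad
\Lambda=\bigoplus_i\mathbb Zg_i\oplus\bigoplus_j\mathbb Z\tau_j\subset\mathbb C^n,\qquad A=\mathbb C^n/\Lambda .
\]
The matrix $M$ will be used to make $A$ sufficiently general. The half-periods $\frac12d_j$ have two purposes: they make the real locus connected, as we see now, and they are the source of the evenness in Theorem~\ref{thm:A}.

\paragraph{$A$ is projective.} By Lefschetz's theorem, a complex torus $\mathbb C^n/\Lambda$ embeds holomorphically in a projective space as soon as there is a positive definite Hermitian form on $\mathbb C^n$ whose imaginary part is integral on $\Lambda$. We take $H(x,y)=2x^TM^{-1}\bar y$ and $E=\operatorname{Im}H$. On $\mathbb R^n$ the form $H$ is real, so $E(g_i,g_j)=0$. Next, $E(g_i,\tau_j)=\operatorname{Im}\bigl(-2\sqrt{-1}\,\varepsilon_i^TM^{-1}M\varepsilon_j\bigr)=-2\delta_{ij}$. Finally,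
\[
E(\tau_i,\tau_j)=2\bigl(\tfrac12(M\varepsilon_i)^TM^{-1}d_j-\tfrac12d_i^TM^{-1}M\varepsilon_j\bigr)=\varepsilon_i^Td_j-d_i^T\varepsilon_j=D_{ij}-D_{ji}.
\]
All these values are integers. Let $\iota:A\to\mathbb P^m(\mathbb C)$ be a holomorphic embedding.

\paragraph{The real structure.} Complex conjugation $\sigma$ of $\mathbb C^n$ preserves $\Lambda$, since
\[
\sigma g_i=g_i,\qquad \sigma\tau_j=d_j-\tau_j=\sum_kD_{kj}g_k-\tau_j .
\]
So it induces an antiholomorphic involution $\sigma$ of $A$. To realize $\sigma$ by conjugation of coordinates, consider the holomorphic embedding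
\[
A\to\mathbb P^m(\mathbb C)\times\mathbb P^m(\mathbb C),\qquad x\mapsto\bigl(\iota(x),\overline{\iota(\sigma x)}\bigr).
\]
It carries $\sigma$ to the restriction of $(u,v)\mapsto(\bar v,\bar u)$. Compose it with the Segre embedding $(u,v)\mapsto[uv^T]$ into the projective space of $(m+1)\times(m+1)$ complex matrices. Since $\bar v\bar u^T=\overline{(uv^T)}^{\,T}$, the involution becomes the restriction of $[P]\mapsto[\bar P^T]$. A real basis of the space of Hermitian matrices is a complex basis of the space of all matrices. In the coordinates it defines, $P\mapsto\bar P^T$ is ordinary conjugation. So we obtain an embedding $A\subset\mathbb P^{m'}(\mathbb C)$ on which $\sigma$ is the restriction of the standard conjugation.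

By Chow's theorem $A$ is a nonsingular projective variety. With each form vanishing on $A$, the form with conjugate coefficients also vanishes on $A$, so the ideal of $A$ is generated by real forms. Thus $A$ is a smooth projective variety over $\mathbb R$ with real points $A(\mathbb R)=A^\sigma$.

\paragraph{The real points.} Let $z\in\mathbb C^n$ represent a fixed point of $\sigma$, so that $z-\bar z\in\Lambda$. Write $2\sqrt{-1}\operatorname{Im}z=a+\sum_jb_j\tau_j$ with $a,b\in\mathbb Z^n$. The real part gives $a+\frac12Db=0$, so $Db\equiv0$ mod $2$. Since $\det D$ is odd, $b=2b'$ with $b'\in\mathbb Z^n$. The imaginary part gives $\operatorname{Im}z=\frac12Mb=Mb'$, so $z-\sum_jb'_j\tau_j$ is real. Hence every real point of $A$ is represented by a vector in $\mathbb R^n$. Conversely, vectors in $\mathbb R^n$ represent real points. Moreover $\Lambda\cap\mathbb R^n=\mathbb Z^n$: if $a+\sum_jb_j\tau_j$ is real, then $Mb=0$ and $b=0$. Therefore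
\[
A(\mathbb R)=\mathbb R^n/\mathbb Z^n,\qquad H_1(A(\mathbb R),\mathbb Z)=\bigoplus_i\mathbb Zg_i\subset\Lambda=H_1(A,\mathbb Z).
\]
The hypothesis on $D$ is needed here: for $D=0$ the same computation allows all $b\in\mathbb Z^n$, and the real locus has $2^n$ components, given by $\operatorname{Im}z\in\frac12M\mathbb Z^n$ modulo $M\mathbb Z^n$.

\paragraph{The algebraic model.} The map $[x]\mapsto xx^T/|x|^2$ identifies $\mathbb P^{m'}(\mathbb R)$ biregularly with a real algebraic set in some $\mathbb R^N$. Its algebraic subsets correspond to zero sets of real forms (a form of odd degree may be replaced by its square). At a real point of $A$ the Jacobian matrix of real generators of the ideal of $A$ has rank $m'-n$. So $X:=A(\mathbb R)$ is a compact nonsingular real algebraic set, an algebraic model of $\mathbb R^n/\mathbb Z^n$, and its algebraic subsets are exactly the zero sets in $A(\mathbb R)$ of real forms.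

\paragraph{Notation.} Write $\Lambda_{\mathbb Q}=\Lambda\otimes\mathbb Q$ and $\Lambda_{\mathbb R}=\Lambda\otimes\mathbb R=\mathbb C^n$. As $A=\Lambda_{\mathbb R}/\Lambda$ is a real $2n$-torus, we have $H_k(A,\mathbb Z)=\wedge^k\Lambda$ and $H^k(A,\mathbb Z)=\wedge^k\Lambda^*$, and the elements of $\wedge^k\Lambda^*$ are represented by constant differential forms. Similarly $H_k(A(\mathbb R),\mathbb Z/2)=\wedge^k\bigl(\bigoplus\mathbb Zg_i\bigr)\otimes\mathbb Z/2$, with basis $g_I=\bigwedge_{i\in I}g_i$, $|I|=k$. Let $g^i,\tau^j$ be the basis of $\Lambda^*$ dual to $g_i,\tau_j$, and $g^I=\bigwedge_{i\in I}g^i$. Evaluating $g^i\circ\sigma$ on $g_k$ and on $\tau_j$ gives $\delta_{ik}$ and $D_{ij}$, so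
\begin{equation}\label{eq:sigma}
\sigma^*g^i=g^i+\sum_jD_{ij}\tau^j,\qquad
g^I\wedge\sigma^*g^I=g^I\wedge\bigwedge_{i\in I}\Bigl(\sum_jD_{ij}\tau^j\Bigr).
\end{equation}
We shall also use the rational vectors
\begin{equation}\label{eq:t}
t_j=\tau_j-\tfrac12\sum_kD_{kj}g_k\in\Lambda_{\mathbb Q},
\end{equation}
which are $\sqrt{-1}\,M\varepsilon_j$ in $\mathbb C^n$. The $g_i,t_j$ form a basis of $\Lambda_{\mathbb Q}$ that separates real and imaginary directions; it is adapted to the complex structure, while $g_i,\tau_j$ is adapted to the lattice. The proof rests on comparing the two. A linear map $T$ of $\Lambda_{\mathbb R}$ acts on $\wedge^k\Lambda_{\mathbb R}$ as a derivation, $T\cdot(v_1\wedge\dots\wedge v_k)=\sum_iv_1\wedge\dots\wedge Tv_i\wedge\dots\wedge v_k$. Let $J$ denote multiplication by $\sqrt{-1}$ on $\Lambda_{\mathbb R}$.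

\section{From complex to real classes, and the case $n=2$}\label{sec:dim2}

The bridge between the complex and the real world is the following statement, proved in Sections~\ref{sec:inv} and~\ref{sec:transfer}.

\begin{proposition}\label{prop:transfer}
Let $Z\subset A(\mathbb R)$ be an irreducible algebraic subset of dimension $d\ge1$. There is a class $c\in\wedge^{2d}\Lambda=H_{2d}(A,\mathbb Z)$ such that
\begin{enumerate}
\item[(a)] $J\cdot c=0$;
\item[(b)] for $I\subset\{1,\dots,n\}$ with $|I|=d$, the coefficient of $g_I$ in $[Z]\in H_d(A(\mathbb R),\mathbb Z/2)$ is $\langle g^I\wedge\sigma^*g^I,\,c\rangle$ mod $2$.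
\end{enumerate}
\end{proposition}

Here $c$ is the class of the complexification $Y$ of $Z$, and (a) says that $c$ is of Hodge type $(d,d)$. The idea of (b) is a count, seen best for $d=1$. The coefficient of $g_i$ in $[Z]$ is the number mod $2$ of points of $Z$ at which the coordinate $g^i:A\to\mathbb R/\mathbb Z$ takes a general value $p$. These points are among the solutions $y\in Y(\mathbb C)$ of the two real equations $g^i(y)=p$, $g^i(\sigma y)=p$. The remaining solutions are nonreal and come in pairs $\{y,\sigma y\}$. So mod $2$ we may count all solutions, and their number is computed by the cohomology class $g^i\wedge\sigma^*g^i$. Section~\ref{sec:inv} deals with transversality, and Section~\ref{sec:transfer} with the singularities of $Y$.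

As a check, take $Z=A(\mathbb R)$ and $I=\{1,\dots,n\}$. Then $c=[A]$ is plus or minus the product of all $g_i$ and $\tau_j$, and by \eqref{eq:sigma} the number in (b) is $\pm\det D$. It is odd, as it must be.

\paragraph{The case $n=2$.} Take $D=\begin{pmatrix}1&1\\0&1\end{pmatrix}$ and $M=\begin{pmatrix}\sqrt2&1\\1&\sqrt3\end{pmatrix}$, which is positive definite since $M_{11}>0$ and $\det M=\sqrt6-1>0$. We show that $H_1^{\mathrm{alg}}(A(\mathbb R),\mathbb Z/2)=0$. By \eqref{eq:t},
\[
t_1=\tau_1-\tfrac12g_1,\qquad t_2=\tau_2-\tfrac12(g_1+g_2).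
\]

\emph{The Hodge condition.} Let $Z$ be an irreducible algebraic curve in $A(\mathbb R)$ with class $c\in\wedge^2\Lambda$ as in Proposition~\ref{prop:transfer}. Write
\[
c=x\,g_1\wedge g_2+y\,t_1\wedge t_2+\sum_{i,j}\lambda_{ij}\,g_i\wedge t_j ,\qquad x,y,\lambda_{ij}\in\mathbb Q .
\]
Let $\alpha=dz_1\wedge dz_2$. Transposing the action of $J$ gives $\alpha\mapsto2\sqrt{-1}\,\alpha$, so $J\cdot c=0$ implies $\langle\alpha,c\rangle=0$. As $dz_k(g_i)=\delta_{ki}$ and $dz_k(t_j)=\sqrt{-1}M_{kj}$, this reads
\[
x-y\det M+\sqrt{-1}\,\bigl(\lambda_{11}M_{21}+\lambda_{12}M_{22}-\lambda_{21}M_{11}-\lambda_{22}M_{12}\bigr)=0 .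
\]
Now $\det M=\sqrt6-1$ is irrational, so $x=y=0$. The numbers $M_{12}=M_{21}=1$, $M_{11}=\sqrt2$, $M_{22}=\sqrt3$ are linearly independent over $\mathbb Q$, so $\lambda_{12}=\lambda_{21}=0$ and $\lambda_{11}=\lambda_{22}=:\lambda$.

\emph{Integrality.} Passing to the lattice basis,
\[
c=\lambda(g_1\wedge t_1+g_2\wedge t_2)=\lambda\bigl(g_1\wedge\tau_1+g_2\wedge\tau_2+\tfrac12\,g_1\wedge g_2\bigr).
\]
As $c$ is integral, the coefficient $\lambda/2$ of $g_1\wedge g_2$ is an integer. So $\lambda$ is an \emph{even} integer.

\emph{Parity.} By \eqref{eq:sigma}, $g^1\wedge\sigma^*g^1=g^1\wedge(\tau^1+\tau^2)$ and $g^2\wedge\sigma^*g^2=g^2\wedge\tau^2$. Both take the value $\lambda$ on $c$, so both coefficients of $[Z]$ vanish mod $2$, and $[Z]=0$.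

\medskip
Note how the off-diagonal entry of $D$ acts. Up to scaling there is only one Hodge class. The entry puts the term $\frac12g_1\wedge g_2$ into it, and this term forces divisibility by $2$; but the term itself is invisible to the forms $g^i\wedge\sigma^*g^i$, which contain a factor $\tau^j$. The same mechanism works in all dimensions.

\section{A parity lemma for involutions}\label{sec:inv}

For a smooth map $h$ from a closed manifold, not necessarily connected, to a connected manifold of the same dimension, $\deg_2h\in\mathbb Z/2$ is the number mod $2$ of preimages of a regular value. It depends only on the homotopy class of $h$, and it is $0$ if the domain is empty. Let $T^d=\mathbb R^d/\mathbb Z^d$.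

\begin{lemma}\label{lem:inv}
Let $W$ be a closed smooth manifold of dimension $2d$, $d\ge1$, with a smooth involution $\sigma$ whose fixed set $F$ is empty or a closed submanifold of pure dimension $d$. Let $\phi:W\to T^d$ be smooth and $\Psi=(\phi,\phi\circ\sigma):W\to T^d\times T^d$. Then $\deg_2\Psi=\deg_2(\phi|_F)$.
\end{lemma}

For example, let $W=T^2$, $\sigma(x,y)=(y,x)$ and $\phi=ax+by$ with $a,b\in\mathbb Z$. Then $F$ is the diagonal, $\deg(\phi|_F)=a+b$ and $\deg\Psi=a^2-b^2\equiv a+b$ mod $2$. For $\sigma(x,y)=(x,-y)$ the set $F$ consists of two circles, $\phi|_F$ has total degree $2a$, and $\deg\Psi=-2ab$.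

The idea is to count the preimages of a point $(p,p)$ on the diagonal. Those on $F$ are the points of $F\cap\phi^{-1}(p)$, and the others come in pairs. The difficulty is that $(p,p)$ need not be a regular value of $\Psi$, and we must not lose the special form of $\Psi$ when we make it regular. So we perturb $\phi$, not $\Psi$.

\begin{proof}
Adding to $\phi$ a smooth $\mathbb R^d$-valued function changes $\phi$ by a homotopy and does not affect either side. By Sard's theorem choose a regular value $p$ of $\phi|_F$, and let $F\cap\phi^{-1}(p)=\{w_1,\dots,w_r\}$, so $\deg_2(\phi|_F)\equiv r$.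

\emph{Preimages on $F$.} In a $\sigma$-invariant neighborhood of $w_j$ there are coordinates $(x,z)\in\mathbb R^d\times\mathbb R^d$ in which $\sigma(x,z)=(x,-z)$. Let $T_\pm$ be the $\pm1$-eigenspaces of $d\sigma$ at $w_j$, so $T_+=T_{w_j}F$, and put $C=d\phi|_{T_+}$, $B=d\phi|_{T_-}$. The map $C$ is invertible because $p$ is a regular value of $\phi|_F$. Let $\rho_j$ be bump functions supported in the charts, with disjoint supports and equal to $1$ near $w_j$, and add $\epsilon\sum_j\rho_jz$ to $\phi$, where in the $j$-th term $z$ is taken in the chart at $w_j$. This does not change $\phi|_F$, since $z=0$ on $F$. So $C$ does not change, and $B$ is replaced by $B+\epsilon\,\mathrm{Id}$ at each $w_j$ (with $T_-$ identified with $\mathbb R^d$ by $z$). For all but finitely many $\epsilon$ the new $B$ is invertible at every $w_j$, and we assume this from now on. Then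
\[
d\Psi(\xi_++\xi_-)=(C\xi_++B\xi_-,\;C\xi_+-B\xi_-),\qquad \xi_\pm\in T_\pm,
\]
is invertible: if it vanishes, then $2C\xi_+=2B\xi_-=0$.

\emph{Perturbation away from $F$.} The set $S=\Psi^{-1}(p,p)=\{w:\phi(w)=\phi(\sigma w)=p\}$ is $\sigma$-invariant and $S\cap F=\{w_1,\dots,w_r\}$. By the preceding step the $w_j$ are isolated in $S$. So $K=S\setminus\{w_1,\dots,w_r\}$ is compact, $\sigma$-invariant and disjoint from $F$. As $w\neq\sigma w$ for $w\in K$, we can cover $K$ by finitely many open sets $U_1,\dots,U_q$ with smooth functions $\beta_a:W\to[0,1]$, equal to $1$ on $U_a$, such that $\operatorname{supp}\beta_a$ is disjoint from $F$ and from $\sigma(\operatorname{supp}\beta_a)$. Put $U=\bigcup_aU_a$ and $O=U\cap\sigma(U)$. This is a $\sigma$-invariant open neighborhood of $K$ with $O\cap F=\emptyset$. For $s=(s_1,\dots,s_q)\in(\mathbb R^d)^q$ let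
\[
\phi_s=\phi+\sum_as_a\beta_a,\qquad \Psi_s=(\phi_s,\phi_s\circ\sigma).
\]
If $w\in O$, then $w\in U_a$ and $\sigma w\in U_b$ for some $a,b$. The condition on supports gives $\beta_a(w)=1$, $\beta_a(\sigma w)=0$, $\beta_b(w)=0$, $\beta_b(\sigma w)=1$. So the derivative of $\Psi_s(w)$ with respect to $s_a$ is $v\mapsto(v,0)$, and the derivative with respect to $s_b$ is $v\mapsto(0,v)$. Hence $(w,s)\mapsto\Psi_s(w)$ is a submersion on $O\times(\mathbb R^d)^q$. By the parametric transversality theorem (Sard's theorem for the projection of the preimage of $(p,p)$ to the $s$-space), $(p,p)$ is a regular value of $\Psi_s|_O$ for almost all $s$.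

\emph{The count.} Let $N$ be an open neighborhood of $\{w_1,\dots,w_r\}$ disjoint from all $\operatorname{supp}\beta_a$ and $\sigma(\operatorname{supp}\beta_a)$, with $N\cap S=\{w_1,\dots,w_r\}$. On $N$ we have $\Psi_s=\Psi$. On the compact set $W\setminus(O\cup N)$ the map $\Psi$ avoids $(p,p)$, hence so does $\Psi_s$ for small $s$. Choose $s$ small with $(p,p)$ a regular value of $\Psi_s|_O$. Then $\Psi_s^{-1}(p,p)$ consists of regular points and is finite. It is the disjoint union of $\{w_1,\dots,w_r\}$ and $\Psi_s^{-1}(p,p)\cap O$. The second set is $\sigma$-invariant, because $\Psi_s\circ\sigma$ is $\Psi_s$ followed by the swap of the factors, and $\sigma$ acts on it freely because $O\cap F=\emptyset$; so it has an even number of elements. Thus $\deg_2\Psi=\deg_2\Psi_s\equiv r\equiv\deg_2(\phi|_F)$.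
\end{proof}

\section{The complex class determines the real class}\label{sec:transfer}

We recall the fundamental class. A compact real algebraic set $Z$ of dimension $d$ can be triangulated, with any given algebraic subset as a subcomplex. The sum of all its $d$-simplices is a cycle mod $2$ (Borel--Haefliger), and $[Z]\in H_d(Z,\mathbb Z/2)$ is its class. At each point near which $Z$ is a $d$-manifold, $[Z]$ restricts to the generator of local homology. The image of $[Z]$ in $H_d(X,\mathbb Z/2)$, for $Z\subset X$, is the class represented by $Z$.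

\begin{proof}[Proof of Proposition~\ref{prop:transfer}]
Let $Y$ be the Zariski closure of $Z$ in the real variety $A$, that is, the subvariety defined by all real forms vanishing on $Z$. It is an integral variety over $\mathbb R$ of dimension $d$, and $Y(\mathbb R)=Z$ because $Z$ is the zero set in $A(\mathbb R)$ of real forms. As $Y$ may be singular, we pass to a resolution: by Hironaka there is a morphism $\pi:W\to Y$ over $\mathbb R$, with $W$ smooth projective of dimension $d$, which is an isomorphism over the regular locus $Y_{\mathrm{reg}}$. Let $f:W(\mathbb C)\to A$ be the induced holomorphic map, equivariant for the conjugations (both denoted $\sigma$), and put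
\[
c=f_*[W(\mathbb C)]\in H_{2d}(A,\mathbb Z)=\wedge^{2d}\Lambda .
\]
The fixed set $F=W(\mathbb R)$ of $\sigma$ on $W(\mathbb C)$ is empty or of pure dimension $d$: at a fixed point $d\sigma$ is antilinear, so multiplication by $\sqrt{-1}$ interchanges its two eigenspaces.

\emph{The real resolution carries the fundamental class.} We claim that $\pi_*[W(\mathbb R)]=[Z]$ in $H_d(Z,\mathbb Z/2)$. If $z\in Y_{\mathrm{reg}}(\mathbb R)$, then $Z$ is a $d$-manifold near $z$, exactly one point of $W(\mathbb R)$ lies over $z$, and $\pi$ maps a neighborhood of it diffeomorphically onto a neighborhood of $z$. So both classes restrict to the generator of $H_d(Z,Z\setminus\{z\};\mathbb Z/2)$. Let $\delta$ be their difference, and let $S=Z\setminus Y_{\mathrm{reg}}(\mathbb R)$. This is the set of real points of the singular locus of $Y$, a proper subvariety, so $S$ is an algebraic subset of dimension $<d$. Triangulate $Z$ with $S$ as a subcomplex. Since $\dim Z=d$, the class $\delta$ is represented by a unique simplicial $d$-cycle. The interior of a $d$-simplex is open in $Z$ and disjoint from $S$, because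 $S$ is a subcomplex of dimension $<d$; so it contains a point $z\in Y_{\mathrm{reg}}(\mathbb R)$. The coefficient of the simplex in the cycle is the restriction of $\delta$ to $H_d(Z,Z\setminus\{z\};\mathbb Z/2)$, which is $0$. Hence $\delta=0$.

\emph{Proof of} (a). Let $\alpha$ be a constant form on $\mathbb C^n$ of type $(p,q)\neq(d,d)$ with $p+q=2d$. Then $p>d$ or $q>d$, and $f^*\alpha=0$ because $\dim_{\mathbb C}W(\mathbb C)=d$. So $\langle\alpha,c\rangle=\int_{W(\mathbb C)}f^*\alpha=0$. The transpose $J^*$ of $J$ multiplies $dz_k$ by $\sqrt{-1}$ and $d\bar z_k$ by $-\sqrt{-1}$. As a derivation it therefore acts on forms of type $(p,q)$ as the scalar $\sqrt{-1}(p-q)$; in particular it annihilates forms of type $(d,d)$, so its image consists of sums of forms of types other than $(d,d)$. Hence $\langle\alpha,J\cdot c\rangle=\langle J^*\cdot\alpha,c\rangle=0$ for all constant $2d$-forms $\alpha$, which means $J\cdot c=0$.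

\emph{Proof of} (b). The homomorphism $(g^i)_{i\in I}:\Lambda\to\mathbb Z^d$ induces a map $\ell:A=\Lambda_{\mathbb R}/\Lambda\to T^d$, under which the generator of $H^d(T^d,\mathbb Z)$ pulls back to $g^I$ up to sign. Apply Lemma~\ref{lem:inv} to $W(\mathbb C)$, $\sigma$ and $\phi=\ell\circ f$. On one side, $f$ maps $F=W(\mathbb R)$ into $Z\subset A(\mathbb R)$, and
\[
\deg_2(\phi|_F)=\langle g^I,f_*[W(\mathbb R)]\rangle=\langle g^I,[Z]\rangle ,
\]
which is the coefficient of $g_I$ in $[Z]$. On the other side, $f$ is equivariant, so $\phi\circ\sigma=\ell\circ\sigma\circ f$ and $\Psi=(\ell,\ell\circ\sigma)\circ f$. Under $(\ell,\ell\circ\sigma)$ the generator of $H^{2d}(T^d\times T^d,\mathbb Z)$ pulls back to $\pm g^I\wedge\sigma^*g^I$. Hence $\deg_2\Psi=\langle g^I\wedge\sigma^*g^I,c\rangle$ mod $2$.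
\end{proof}

\section{Hodge classes for very general $M$}\label{sec:hodge}

In dimension two the condition $J\cdot c=0$ was solved by an explicit choice of $M$ with suitable independence over $\mathbb Q$. In general it is easier to argue as follows. An integral class that satisfies the condition for a very general $M$ in a family satisfies it for \emph{all} $M$ in the family, and then linear algebra determines $c$.

Fix $D$ and identify the lattices for all $M$ with one lattice $\Lambda$ through the basis $g_i,\tau_j$. The vectors $t_j$ in \eqref{eq:t} do not depend on $M$. Only the complex structure $J=J_M$ on $\Lambda_{\mathbb R}$ does: since $g_k=\varepsilon_k$ and $t_j=\sqrt{-1}\,M\varepsilon_j$ in $\mathbb C^n$,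
\[
J_Mg_k=\sum_j(M^{-1})_{jk}t_j,\qquad J_Mt_j=-\sum_kM_{kj}g_k .
\]
Put $\pi_I=\prod_{i\in I}(g_i\wedge t_i)$, where the order of the factors does not matter because they have even degree, and $\omega=\sum_ig_i\wedge t_i$. Since $(g_i\wedge t_i)^2=0$, we have $\omega^d/d!=\sum_{|I|=d}\pi_I$.

\begin{proposition}\label{prop:hodge}
Fix an integer matrix $D$ with odd determinant.
\begin{enumerate}
\item[(i)] There is a symmetric positive definite $M$ such that, for $1\le d\le n$, every $c\in\wedge^{2d}\Lambda$ with $J_M\cdot c=0$ is a real multiple of $\omega^d/d!$.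
\item[(ii)] There is a diagonal positive definite $M$ such that, for $1\le d\le n$, every $c\in\wedge^{2d}\Lambda$ with $J_M\cdot c=0$ is a real linear combination of the $\pi_I$ with $|I|=d$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\mathcal M$ be the set of all symmetric positive definite matrices in case (i), and of all diagonal positive definite matrices in case (ii). It is a nonempty open subset of the vector space of symmetric, respectively diagonal, matrices. Let $E_{kl}$ denote the matrix units.

\emph{Choice of $M$.} For $c\in\wedge^{2d}\Lambda$ let $\mathcal N_c=\{M\in\mathcal M:J_M\cdot c=0\}$. It is the zero set in $\mathcal M$ of the coordinates of $\det(M)\,J_M\cdot c$, which are polynomials in the entries of $M$. So either all these polynomials are zero and $\mathcal N_c=\mathcal M$, or $\mathcal N_c$ has measure zero. There are only countably many $c$ (over all $d$), so we may choose $M\in\mathcal M$ outside all $\mathcal N_c\ne\mathcal M$. Let $J_M\cdot c=0$ for this $M$. Then $\mathcal N_c=\mathcal M$, that is, $J_{M'}\cdot c=0$ for all $M'\in\mathcal M$.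

\emph{Separating the two halves of $J$.} For a symmetric matrix $N$ define operators on $\Lambda_{\mathbb R}$ by
\[
U_N:\ g_k\mapsto0,\quad t_j\mapsto\sum_kN_{kj}g_k;\qquad\qquad L_N:\ t_j\mapsto0,\quad g_k\mapsto\sum_jN_{jk}t_j .
\]
Then $J_{sM'}=s^{-1}L_{M'^{-1}}-sU_{M'}$ for $s>0$. As $M'$ and $2M'$ both lie in $\mathcal M$, the equations for $s=1$ and $s=2$ give $U_{M'}\cdot c=0$ and $L_{M'^{-1}}\cdot c=0$. Since $U_N$ and $L_N$ are linear in $N$, and $\mathcal M$ is stable under inversion and spans the symmetric, respectively diagonal, matrices,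
\begin{equation}\label{eq:UL}
U_N\cdot c=L_N\cdot c=0\quad\text{for all symmetric $N$ in case (i), for all diagonal $N$ in case (ii).}
\end{equation}

\emph{Both cases: only the $\pi_I$ occur.} Fix $i$ and let $N=E_{ii}$. Now $U_N$ maps $t_i\mapsto g_i$, $L_N$ maps $g_i\mapsto t_i$, and both kill all other basis vectors. Write
\[
c=c_0+g_i\wedge c_1+t_i\wedge c_2+g_i\wedge t_i\wedge c_3
\]
with $c_0,\dots,c_3$ not involving $g_i,t_i$. Then $U_N\cdot c=g_i\wedge c_2$ and $L_N\cdot c=t_i\wedge c_1$, so $c_1=c_2=0$ by \eqref{eq:UL}. Thus each monomial of $c$ contains both or neither of $g_i,t_i$. As this holds for every $i$,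
\[
c=\sum_{|I|=d}\lambda_I\pi_I,\qquad\lambda_I\in\mathbb R .
\]
This proves (ii).

\emph{Case} (i)\emph{: all $\lambda_I$ are equal.} Let $k\neq l$ and $N=E_{kl}+E_{lk}$. Then $U_N$ maps $t_k\mapsto g_l$, $t_l\mapsto g_k$ and kills the other basis vectors. For $K$ containing neither $k$ nor $l$,
\begin{gather*}
U_N\cdot\pi_K=0,\qquad U_N\cdot\pi_{K\cup\{k\}}=(g_k\wedge g_l)\,\pi_K,\qquad U_N\cdot\pi_{K\cup\{l\}}=-(g_k\wedge g_l)\,\pi_K,\\
U_N\cdot\pi_{K\cup\{k,l\}}=(g_k\wedge g_l\wedge g_l\wedge t_l+g_k\wedge t_k\wedge g_l\wedge g_k)\,\pi_K=0 .
\end{gather*}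
So \eqref{eq:UL} reads $\sum_K(\lambda_{K\cup\{k\}}-\lambda_{K\cup\{l\}})\,(g_k\wedge g_l)\,\pi_K=0$, summed over the $K$ with $|K|=d-1$ that contain neither $k$ nor $l$. The vectors $(g_k\wedge g_l)\pi_K$ are linearly independent, hence $\lambda_{K\cup\{k\}}=\lambda_{K\cup\{l\}}$ for all such $K$. Any two $d$-subsets of $\{1,\dots,n\}$ are connected by exchanges of one element. So all $\lambda_I$ equal one number $\lambda$, and $c=\lambda\,\omega^d/d!$.
\end{proof}

\section{Proof of Theorem \ref{thm:A}}\label{sec:A}

Let $n\ge2$ and $D=\mathrm{Id}+E_{12}$. Then $\det D=1$, $d_2=\varepsilon_1+\varepsilon_2$ and $d_i=\varepsilon_i$ for $i\neq2$. Take $M$ as in Proposition~\ref{prop:hodge}(i), and let $X=A(\mathbb R)$.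

\emph{The Hodge line in the lattice basis.} Put $\theta=\sum_ig_i\wedge\tau_i$, so that $\theta^a/a!=\sum_{|I|=a}\prod_{i\in I}(g_i\wedge\tau_i)$ is integral. Here $t_2=\tau_2-\frac12(g_1+g_2)$ and $t_i=\tau_i-\frac12g_i$ for $i\ne2$, so
\[
\omega=\theta-\tfrac12\,g_2\wedge g_1=\tfrac12\,(2\theta+g_1\wedge g_2).
\]
Since $(g_1\wedge g_2)^2=0$, the binomial formula gives
\[
\frac{(2\theta+g_1\wedge g_2)^d}{d!}=2^{d-1}\kappa_d,\qquad
\kappa_d=2\,\frac{\theta^d}{d!}+\frac{\theta^{d-1}}{(d-1)!}\wedge g_1\wedge g_2\in\wedge^{2d}\Lambda .
\]
So $\omega^d/d!=\frac12\kappa_d$.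

\emph{Integral points of the line.} Let $1\le d\le n-1$, let $Z\subset X$ be an irreducible algebraic subset of dimension $d$, and let $c$ be its class from Proposition~\ref{prop:transfer}. By part (a) and the choice of $M$, $c=m\kappa_d$ with $m\in\mathbb R$. We claim that $m$ is an integer. As $d-1\le n-2$, we can choose $I'\subset\{3,\dots,n\}$ with $|I'|=d-1$. The basis element
\[
\prod_{i\in I'}(g_i\wedge\tau_i)\wedge g_1\wedge g_2
\]
of $\wedge^{2d}\Lambda$ has coefficient $1$ in $\kappa_d$: it occurs once in the second summand and, having degree $d+1$ in the $g_i$, not in the first. So $m$ is its coefficient in the integral vector $c$.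

\emph{Parity.} Let $|I|=d$. By \eqref{eq:sigma} the form $g^I\wedge\sigma^*g^I$ has degree $d$ in the $g^i$ and degree $d$ in the $\tau^j$. It vanishes on the second summand of $\kappa_d$, which has degree $d+1$ in the $g_i$. Therefore
\[
\langle g^I\wedge\sigma^*g^I,\,c\rangle=2m\,\bigl\langle g^I\wedge\sigma^*g^I,\ \theta^d/d!\bigr\rangle\equiv0\pmod2 ,
\]
and $[Z]=0$ in $H_d(X,\mathbb Z/2)$ by Proposition~\ref{prop:transfer}(b). Since $Z$ and $d$ were arbitrary, $H_d^{\mathrm{alg}}(X,\mathbb Z/2)=0$ for $0<d<n$. \qed

\begin{remark}
\emph{The role of the hypotheses.} The restriction $d<n$ entered in the choice of $I'$. For $d=n$ the second summand of $\kappa_n$ vanishes, since a product of $n-1$ factors $g_i\wedge\tau_i$ with distinct $i$ contains $g_1$ or $g_2$; so $\kappa_n=2\theta^n/n!$ is divisible by $2$, and $m$ may be half-integral. For general $D$ one finds from \eqref{eq:t}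
\[
\omega=\theta+\tfrac12\sum_{k<j}(D_{kj}-D_{jk})\,g_k\wedge g_j ,
\]
so half-integral coefficients, the source of the factor $2$ above, appear exactly when $D$ is not symmetric mod $2$. For $D=\mathrm{Id}$, for instance, $\omega=\theta$ is itself integral, $\langle g^i\wedge\sigma^*g^i,\theta\rangle=1$, and the argument says nothing. Finally, the generality of $M$ matters: we shall see in Section~\ref{sec:B} (with $n=2$, $r=1$) that for the same $D$ and diagonal $M$ the class $g_1$ is algebraic.
\end{remark}

\section{Proof of Theorem \ref{thm:B}}\label{sec:B}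

\emph{Reduction to dimensions.} The map $GL_n(\mathbb Z)\to GL_n(\mathbb Z/2)$ is surjective, since elementary matrices generate the target and lift. The group $GL_n(\mathbb Z/2)$ permutes transitively the subspaces of $(\mathbb Z/2)^n$ of given dimension, and $GL_n(\mathbb Z)$ acts on $\mathbb R^n/\mathbb Z^n$ by diffeomorphisms. So it suffices to find, for each $0\le r\le n$, an algebraic model with $\dim H_1^{\mathrm{alg}}=r$. For $r=0$ this is Theorem~\ref{thm:A}.

Let $1\le r\le n$. The mechanism of Section~\ref{sec:A} can be applied to some coordinates and not to others: for diagonal $M$ each $g_i\wedge t_i$ is a Hodge class by itself, and we give it a term with coefficient $\frac12$ exactly when $i>r$. Take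
\[
D=\mathrm{Id}+\sum_{i>r}E_{1i},\qquad \det D=1,
\]
so $d_i=\varepsilon_i$ for $i\le r$ and $d_i=\varepsilon_1+\varepsilon_i$ for $i>r$. Take $M=\mathrm{diag}(m_1,\dots,m_n)$ as in Proposition~\ref{prop:hodge}(ii), and $X=A(\mathbb R)$.

\emph{Upper bound.} Let $Z\subset X$ be an irreducible algebraic curve with class $c\in\wedge^2\Lambda$ as in Proposition~\ref{prop:transfer}. Then $c=\sum_i\lambda_i\,g_i\wedge t_i$ with $\lambda_i\in\mathbb R$, where by \eqref{eq:t}
\[
g_i\wedge t_i=g_i\wedge\tau_i\quad(i\le r),\qquad g_i\wedge t_i=g_i\wedge\tau_i+\tfrac12\,g_1\wedge g_i\quad(i>r).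
\]
As $c$ is integral, the coefficients of $g_i\wedge\tau_i$ show that all $\lambda_i$ are integers, and those of $g_1\wedge g_i$ show that $\lambda_i$ is even for $i>r$. By \eqref{eq:sigma}, $g^k\wedge\sigma^*g^k=g^k\wedge\sum_jD_{kj}\tau^j$. It vanishes on the $g_1\wedge g_i$, and on $g_i\wedge\tau_i$ it takes the value $\delta_{ik}D_{kk}=\delta_{ik}$. So Proposition~\ref{prop:transfer}(b) gives
\[
[Z]=\sum_k\lambda_kg_k=\sum_{k\le r}\lambda_kg_k\quad\text{in }H_1(X,\mathbb Z/2),
\]
and $H_1^{\mathrm{alg}}(X,\mathbb Z/2)\subset\langle g_1,\dots,g_r\rangle$.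

\emph{Lower bound.} Let $i\le r$. Then $\tau_i=(\frac12+\sqrt{-1}\,m_i)\varepsilon_i$ lies in the line $\mathbb C\varepsilon_i$, and we claim that $\mathbb C\varepsilon_i\cap\Lambda=\mathbb Zg_i+\mathbb Z\tau_i$. Indeed, if $a+\sum_jb_j\tau_j\in\mathbb C\varepsilon_i$ with $a,b\in\mathbb Z^n$, then its imaginary part $Mb$ is a multiple of $\varepsilon_i$, so $b=b_i\varepsilon_i$ because $M$ is diagonal; subtracting $b_i\tau_i$ we get $a\in\mathbb Z\varepsilon_i$. So
\[
C_i=\mathbb C\varepsilon_i/(\mathbb Zg_i+\mathbb Z\tau_i)\subset A
\]
is an elliptic curve. It is algebraic by Chow's theorem, and it is $\sigma$-stable because $\sigma\tau_i=g_i-\tau_i$; hence it is defined over $\mathbb R$. By the computation of real points in Section~\ref{sec:family} with $n=1$ and $D=1$, its real locus is the circle $\mathbb Rg_i/\mathbb Zg_i$, with class $g_i$.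

This circle is an algebraic subset of $X$, and it is irreducible. For if it is the union of two algebraic subsets, one of them is infinite, hence Zariski dense in the irreducible complex curve $C_i$; so the real forms defining it vanish on $C_i$, and it is the whole circle. Thus $g_i\in H_1^{\mathrm{alg}}(X,\mathbb Z/2)$ for $i\le r$.

Together, $H_1^{\mathrm{alg}}(X,\mathbb Z/2)=\langle g_1,\dots,g_r\rangle$ has dimension $r$. \qed

\begin{thebibliography}{1}
\bibitem{curves} \emph{Curves On Algebraic Models Of Smooth Manifolds}, \texttt{https://archive.intlpress.com/site/pub/files/\_fulltext/journals/mrl/2008/0015/0002/}\\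
\texttt{MRL-2008-0015-0002-a007.pdf}
\end{thebibliography}

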